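# For $1<p<2$, $p$-harmonic measure of a simply connected planar domain is absolutely continuous with respect to length

## 1. Measures singular just above length: the guess, and the disc

Harmonic measure of a simply connected planar domain can be so concentrated that it is singular to a gauge slightly larger than length. The first guess is that the measure attached to the $p$-Laplace equation can do the same when $p$ is a little less than $2$. We set up the objects, try the guess on simple domains, and then see that it is wrong for every $p\in(1,2)$.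

**The measure.** Let $\Omega$ be a bounded simply connected domain in $\mathbb C$, let $dA$ be Lebesgue measure, $N$ an open neighborhood of $\partial\Omega$, and $1<p<\infty$. Let $\hat u$ be a positive weak solution of
$$\nabla\cdot(|\nabla\hat u|^{p-2}\nabla\hat u)=0\quad\text{in }\Omega\cap N .$$
Assume that $\hat u$ has zero boundary values on $\partial\Omega$ in the Sobolev sense, meaning $\zeta\hat u\in W^{1,p}_0(\Omega)$ for every $\zeta\in C_0^\infty(N)$, and extend $\hat u$ by $0$ to $N\setminus\Omega$. Then there is a positive finite Borel measure $\hat\mu$ with support in $\partial\Omega$ such that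
$$\int|\nabla\hat u|^{p-2}\langle\nabla\hat u,\nabla\phi\rangle\,dA=-\int\phi\,d\hat\mu\qquad\text{for all }\phi\in C_0^\infty(N).\tag{1.1}$$
For $p=2$ this corresponds to harmonic measure of $\Omega$ with respect to a point of $\Omega$.

**The gauges.** Let $B(z,r)=\{w:|w-z|<r\}$. For a function $\lambda>0$ on $(0,r_0)$ with $\lambda(r)\to0$ as $r\to0$, and $E\subseteq\mathbb R^2$, put
$$\phi^\lambda_\delta(E)=\inf\Big\{\sum_i\lambda(r_i):E\subseteq\bigcup_iB(z_i,r_i),\ 0<r_i<\delta\Big\},\qquad H^\lambda(E)=\lim_{\delta\to0}\phi^\lambda_\delta(E).$$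
We write $H^\alpha$ for $\lambda(r)=r^\alpha$. For a constant $A$ let
$$\lambda(r,A)=r\exp\Big[A\sqrt{\log(1/r)\,\log\log\log(1/r)}\Big],\qquad 0<r<10^{-6}.$$
A measure $\mu$ on $\partial\Omega$ is mutually singular with respect to $H^\lambda$ if some Borel set $E\subset\partial\Omega$ has $H^\lambda(E)=0$ and $\mu(E)=\mu(\partial\Omega)$.

The background is the following result.

**Theorem 1 (recalled).** Let $1<p<\infty$, $p\ne2$, and $\hat u,\hat\mu$ as above with $\Omega$ simply connected. (a) If $p>2$, then $\hat\mu$ is concentrated on a set of $\sigma$-finite $H^1$ measure. (b) If $1<p<2$, then $\hat\mu$ is absolutely continuous with respect to $H^{\lambda(\cdot,A)}$ provided $A=A(p)\ge1$ is large enough. Moreover, $A(p)$ is bounded on $(3/2,2)$.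

Makarov essentially proved this for harmonic measure ($p=2$), where $A=6\sqrt{\sqrt{24}-3}/5$ suffices in (b). He also showed that (b) is sharp there: some bounded simply connected $\Omega$ has harmonic measure mutually singular with respect to $H^{\lambda(\cdot,A)}$ for some $A>0$, equivalently for all sufficiently small $A>0$. The paper "P Harmonic Measure In Simply Connected Domains Revisited" (http://mittag-leffler.se/sites/default/files/IML-1112f-18.pdf) says of this sharpness: "We do not know if an analogous sharpness result holds when $1<p<2$." Precisely: for fixed $p\in(1,2)$, are there $A_0=A_0(p)>0$, a bounded simply connected $\Omega$, and $\hat u,\hat\mu$ as above, with $\hat\mu$ mutually singular with respect to $H^{\lambda(\cdot,A)}$ for every $0<A<A_0$? The analogy with $p=2$ suggests "yes".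

**Notation.** From now on $1<p<2$, $\gamma=\frac{2-p}{p-1}>0$, and $a(\xi)=|\xi|^{p-2}\xi$ with $a(0)=0$.

**Test on the disc.** Away from the origin $v(z)=|z|^{-\gamma}$ is $p$-harmonic. Indeed $|\nabla v|=\gamma|z|^{-\gamma-1}$ and $(\gamma+1)(p-1)=(2-p)+(p-1)=1$, so $a(\nabla v)=-\gamma^{p-1}z/|z|^2$, which is divergence free. On the unit disc take $N=\{\frac12<|z|<2\}$ and $\hat u=|z|^{-\gamma}-1$ in $\Omega\cap N$. For $\phi\in C_0^\infty(N)$ the divergence theorem gives
$$\int_{1/2<|z|<1}\langle a(\nabla\hat u),\nabla\phi\rangle\,dA=\int_{|z|=1}\phi\,\langle a(\nabla\hat u),z\rangle\,ds=-\gamma^{p-1}\int_{|z|=1}\phi\,ds,$$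
so $d\hat\mu=\gamma^{p-1}ds$. This measure is absolutely continuous with respect to length. So is harmonic measure of the disc, and this test does not separate $p<2$ from $p=2$. Polygons do not separate them either: in Section 6 we find the density $|\nabla u|^{p-1}$ with respect to arc length. A singular measure has to come from a wild boundary, so we need a quantity that stays under control however wild the boundary is.

**Two integrals over level curves.** For radii $\rho<s$ let
$$u(z)=\frac{|z|^{-\gamma}-s^{-\gamma}}{c},\qquad c=\rho^{-\gamma}-s^{-\gamma},$$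
which is $1$ on $|z|=\rho$ and $0$ on $|z|=s$. On $|z|=r$ we have $|\nabla u|=\gamma r^{-\gamma-1}/c$. Hence, with $t=u$ on that circle,
$$\int_{\{u=t\}}|\nabla u|^{p-1}ds=2\pi\gamma^{p-1}c^{1-p},\qquad \int_{\{u=t\}}|\nabla u|\,ds=\frac{2\pi\gamma r^{-\gamma}}{c}=2\pi\gamma\Big(t+\frac{s^{-\gamma}}{c}\Big).\tag{1.2}$$
The first integral is the conserved flux, which is the total mass of the measure. The second is an affine function of $t$ with slope exactly $2\pi\gamma$. For $p=2$ (with logarithms in place of powers) the two integrals coincide and say the same thing. For $p<2$ they are different. The second one stays bounded at the outer boundary by $2\pi\gamma/(3^\gamma-1)$ as soon as $s\ge3\rho$. We shall show that the slope $2\pi\gamma$ is the same for all polygonal simply connected domains. So near the boundary $\int|\nabla u|\,ds$ is bounded independently of the domain, while the mass is $\int|\nabla u|^{p-1}ds$ with $p-1<1$. By Hölder's inequality such a mass cannot concentrate on a piece of boundary of small length. This argues against the guess, and the guess is indeed wrong.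

**Why copying the case $p=2$ does not work.** For $p=2$ one composes with a conformal map from the disc. The $p$-Laplace equation is not conformally invariant. Where $\nabla u\neq0$ and $n=\nabla u/|\nabla u|$,
$$\nabla\cdot(|\nabla u|^{p-2}\nabla u)=|\nabla u|^{p-2}\big(\Delta u+(p-2)u_{nn}\big),\tag{1.3}$$
because $\nabla|\nabla u|=D^2u\,n$. The function $x=\operatorname{Re}z$ is $p$-harmonic for all $p$. Its composition with $z\mapsto1/z$ is $u=\operatorname{Re}(1/z)=x/(x^2+y^2)$, which is harmonic, while on the positive real axis $\nabla u=(-x^{-2},0)$ and $u_{nn}=u_{xx}=2x^{-3}\ne0$. So it is not $p$-harmonic for $p\ne2$. We need an argument that works in $\Omega$ itself.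

**Statements.** Let $H^1_\infty(E)=\inf\{\sum r_i:E\subseteq\bigcup B(z_i,r_i)\}\le H^1(E)$. Fix $z_0,\rho$ with $B(z_0,4\rho)\subset\Omega$ and put $K=\bar B(z_0,\rho)$. Let $u_\Omega$ be the $p$-capacitary function of $K$ in $\Omega$ and $\mu_\Omega$ its measure on $\partial\Omega$; both are constructed in Section 3. Constants $C(p)$ depend only on $p$ and may change from line to line.

**Theorem A.** $\mu_\Omega(E)\le C(p)\,H^1_\infty(E)^{2-p}$ for every Borel $E\subseteq\partial\Omega$.

**Theorem B.** For every $\hat u,\hat\mu$ as above (with $1<p<2$) there is $C<\infty$ with $\hat\mu(E)\le C\,H^1_\infty(E)^{2-p}$ for all Borel $E\subseteq\partial\Omega$. In particular $\hat\mu\ll H^1$. Consequently $\hat\mu$ is not mutually singular with respect to $H^{\lambda(\cdot,A)}$ for any $A>0$.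

So the answer to the problem is no: for no $p\in(1,2)$ do such $A_0,\Omega,\hat u,\hat\mu$ exist, and Theorem 1(b) holds for every $A\ge0$.

**Theorem C.** (1) For $\Lambda>0$,
$$\mu_\Omega\Big\{z\in\partial\Omega:\sup_{r>0}\frac{\mu_\Omega(B(z,r))}{r}>\Lambda\Big\}\le C(p)\Lambda^{-(2-p)/(p-1)}.$$
Moreover $\limsup_{r\to0}\hat\mu(B(z,r))/r<\infty$ for $\hat\mu$-a.e. $z$, for every $\hat\mu$ as above. (2) For $\lambda>0$ on $(0,r_0)$ with $\lambda(r)\to0$: $\hat\mu\ll H^\lambda$ for all $\Omega,\hat u$ as above if and only if $\liminf_{r\to0}\lambda(r)/r>0$. If $\liminf_{r\to0}\lambda(r)/r=0$, then already for the unit disc there is $\hat\mu$ mutually singular with respect to $H^\lambda$.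

The exponent in Theorem A agrees with scaling. If lengths are multiplied by $t$, gradients are multiplied by $t^{-1}$, so a mass $\int|\nabla u|^{p-1}ds$ is multiplied by $t^{1-p}\cdot t=t^{2-p}$.

## 2. Content, Sobolev functions and complex gradients

**Content.** A segment of length $\ell$ has $H^1_\infty=H^1=\ell/2$. For the upper bound, use $m$ discs of radius slightly more than $\ell/(2m)$. For the lower bound, each disc covers length at most $2r_i$ of the line. On the other hand, every subset of a disc of radius $r$ has $H^1_\infty\le r$, even a polygonal curve of enormous length.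

**Sobolev conventions.** Functions in $W^{1,p}_0(V)$ are extended by $0$ to $\mathbb C$. We use repeatedly that $\nabla v=0$ a.e. on $\{v=c\}$ for $v\in W^{1,p}_{loc}$. We also use the strict monotonicity
$$\langle a(\xi)-a(\xi'),\xi-\xi'\rangle>0\qquad(\xi\ne\xi'),\tag{2.1}$$
which holds because $a$ is the gradient of the strictly convex function $|\xi|^p/p$. The typical use is this: if $w=(u_1-u_2)^+$ is an admissible test function for two solutions, then $\int\langle a(\nabla u_1)-a(\nabla u_2),\nabla w\rangle=0$ has a nonnegative integrand, so $\nabla w=0$ a.e. If $w\in W_0^{1,p}$ of a bounded set, then $w=0$.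

We rely on the following facts.

(F1) Weak solutions of the $p$-Laplace equation are $C^{1,\alpha}_{loc}$, with $|\nabla u(z)|\le C(p)d^{-1}\operatorname{osc}_{B(z,d)}u$ (Ural'tseva, Lewis, DiBenedetto, Tolksdorf). They are $C^\infty$ where $\nabla u\ne0$ (Schauder theory). The strong maximum principle holds: a nonnegative solution in a connected open set that vanishes at one point vanishes identically. Applied to $M-u$, it gives the usual maximum principle for solutions continuous up to the boundary of a bounded open set, and likewise the minimum principle.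

(F2) Let $u$ be $p$-harmonic in a planar domain $W$ and $F=u_x-iu_y$ its complex gradient. Then either $F$ is constant, or the zeros of $F$ are isolated and $F$ has local index at least $1$ at each of them. The reason is that $F$ is quasiregular (Bojarski–Iwaniec, Manfredi), and nonconstant quasiregular maps are open, discrete and sense preserving. For $p<2$ this also follows from quasiregularity for exponents at least $2$ only. Locally there is a conjugate $v$ with $\nabla v=|\nabla u|^{p-2}(-u_y,u_x)$. With $q=\frac p{p-1}>2$ we have $(p-1)(q-2)=2-p$, so $|\nabla v|^{q-2}\nabla v=(-u_y,u_x)$ is divergence free and $v$ is $q$-harmonic. Now $G=v_x-iv_y=-i|F|^{p-2}F$, hence $F=i|G|^{q-2}G$ is $G$ followed by a sense-preserving homeomorphism of $\mathbb C$ fixing $0$. So $F$, like $G$, is locally either constant or open, discrete and sense preserving; the set where it is locally constant is open and closed.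

As an example of the sign, $u=\operatorname{Re}z^2$ is a harmonic saddle with $F=2z$ of index $+1$, while the gradient $\overline F=2\bar z$ has index $-1$. A complex gradient behaving like $\bar z$ is excluded.

(F3) If $A$ is a bounded Lipschitz domain, $v\in W^{1,p}(\mathbb C)$ and $v=0$ a.e. off $A$, then $v\in W^{1,p}_0(A)$. If $V$ is open and $v$ is Lipschitz with bounded support and $v=0$ off $V$, then $v\in W_0^{1,p}(V)$ (approximate by $\operatorname{sgn}(v)(|v|-\varepsilon)^+$, which has compact support in $V$).

(F4) If $v\in W^{1,p}(\mathbb C)$, $|v|\le g$ and $g\in W^{1,p}_0(V)$, then $v\in W_0^{1,p}(V)$.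

*Proof of (F4).* Let $C_0^\infty(V)\ni g_j\to g$ in $W^{1,p}$ and $v_j=\max(\min(v,g_j^+),-g_j^+)$. Then $v_j\in W^{1,p}$ has compact support in $V$, so $v_j\in W_0^{1,p}(V)$ by mollification. We have $|\nabla v_j|\le|\nabla v|+|\nabla g_j|$. Moreover $|v_j-v|\le|g_j^+-g|$: where $|v|\le g_j^+$ the left side is $0$, and elsewhere it is $|v|-g_j^+\le g-g_j^+$. So $(v_j)$ is bounded in $W^{1,p}$ and $v_j\to v$ in $L^p$. A subsequence converges weakly in $W^{1,p}$ to $v$, and $W_0^{1,p}(V)$ is weakly closed. $\square$

We also recall three textbook facts. The coarea formula is $\int g|\nabla u|\,dA=\int\int_{\{u=t\}}g\,ds\,dt$. Hopf's Umlaufsatz says that the unit tangent of a positively oriented smooth Jordan curve has winding number $1$, i.e. $\int\kappa\,ds=2\pi$. Finally, let $W$ be the region between two nested smooth Jordan curves and let $F$ be continuous on $\bar W$, nonzero on $\partial W$, with isolated zeros. Then the sum of the local indices of $F$ at its zeros in $W$ is the winding number of $F$ along the outer curve minus that along the inner curve, both positively oriented.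

## 3. Capacitary functions, their measures, and two comparison principles

Fix $\eta\in C_0^\infty(B(z_0,3\rho))$ with $0\le\eta\le1$ and $\eta=1$ near $K$. Let $D\supseteq B(z_0,3\rho)$ be bounded and open.

**Step 3.1: the function $u_D$.** This step constructs our model solution. Let $u_D$ be the minimizer of $\int|\nabla v|^p\,dA$ over $v\in\eta+W_0^{1,p}(D\setminus K)$. It exists by Poincaré's inequality and weak compactness, and is unique by strict convexity. So $u_D=1$ on $K$, $u_D=0$ off $D$, $u_D\in W^{1,p}(\mathbb C)$, and differentiating the energy gives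
$$\int\langle a(\nabla u_D),\nabla\varphi\rangle\,dA=0\quad\text{for all }\varphi\in W_0^{1,p}(D\setminus K).\tag{3.1}$$
Conversely, by convexity, a function in $\eta+W_0^{1,p}(D\setminus K)$ satisfying (3.1) is the minimizer.

We have $0\le u_D\le1$. Indeed let $Tv=\max(0,\min(v,1))$. Then $|Tu_D-\eta|=|Tu_D-T\eta|\le|u_D-\eta|\in W_0^{1,p}(D\setminus K)$, so $Tu_D$ is a competitor by (F4), and its energy is no larger. By uniqueness $Tu_D=u_D$.

If $D$ is connected, so is $D\setminus K$: parts of a path passing through $\bar B(z_0,2\rho)$ can be replaced by paths in $\{\rho<|z-z_0|<3\rho\}$. In this case $0<u_D<1$ in $D\setminus K$. Otherwise the strong maximum principle makes $u_D$ constantly $0$ or $1$ there. Then $\nabla u_D=0$ a.e. in $\mathbb C$, so $u_D$ is constant on $\mathbb C$, which is impossible since it is $1$ on $K$ and $0$ off a bounded set.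

For discs with $s\ge3\rho$, (F3) and uniqueness give
$$u_{B(z_0,s)}(z)=\frac{|z-z_0|^{-\gamma}-s^{-\gamma}}{\rho^{-\gamma}-s^{-\gamma}}\qquad(\rho\le|z-z_0|\le s).\tag{3.2}$$

**Step 3.2: the measure $\mu_D$.** We show that the equation fails across $\partial D$ by a positive measure. Let $0\le\varphi\in C_0^\infty(\mathbb C\setminus K)$. Then
$$\varphi u_D=\varphi(u_D-\eta)+\varphi\eta\in W_0^{1,p}(D\setminus K).\tag{3.3}$$
Since $0\le\varphi\min(u_D/\varepsilon,1)\le\varphi u_D/\varepsilon$, (F4) allows $\varphi\min(u_D/\varepsilon,1)$ in (3.1):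
$$\int\min(u_D/\varepsilon,1)\langle a(\nabla u_D),\nabla\varphi\rangle\,dA+\varepsilon^{-1}\int_{0<u_D<\varepsilon}\varphi|\nabla u_D|^p\,dA=0.$$
Let $\varepsilon\to0$. Since $\nabla u_D=0$ a.e. on $\{u_D=0\}$, the first integral tends to $\int\langle a(\nabla u_D),\nabla\varphi\rangle$. So
$$-\int\langle a(\nabla u_D),\nabla\varphi\rangle\,dA=\lim_{\varepsilon\to0}\varepsilon^{-1}\int_{0<u_D<\varepsilon}\varphi|\nabla u_D|^p\,dA\ge0.$$
A positive distribution is a positive measure, so there is $\mu_D\ge0$ with
$$\int\langle a(\nabla u_D),\nabla\varphi\rangle\,dA=-\int\varphi\,d\mu_D\qquad\text{for }\varphi\in C_0^\infty(\mathbb C\setminus K).\tag{3.4}$$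
It is supported on $\partial D$, because the left side vanishes for $\varphi$ supported in $D\setminus K$ by (3.1), and for $\varphi$ supported off $\bar D$ because $u_D=0$ there.

**Step 3.3: total mass is capacity.** This makes the total mass comparable between domains. Take $\chi\in C_0^\infty(\mathbb C)$ with $\chi=1$ near $\bar D$ and $\varphi=(1-\eta)\chi$, which is in $C_0^\infty(\mathbb C\setminus K)$ and equals $1$ near $\partial D$. Since $\nabla u_D=0$ off $\bar D$, (3.4) gives $\mu_D(\partial D)=\int\langle a(\nabla u_D),\nabla\eta\rangle$. As $\eta-u_D\in W_0^{1,p}(D\setminus K)$, (3.1) gives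
$$\mu_D(\partial D)=\int|\nabla u_D|^p\,dA=:\mathrm{cap}(D),\qquad \mathrm{cap}(D)\ge\mathrm{cap}(D')\ \text{ if }D\subseteq D',\tag{3.5}$$
the inequality because $D$ has fewer competitors. For example, $\mathrm{cap}(B(z_0,s))=2\pi\gamma^{p-1}(\rho^{-\gamma}-s^{-\gamma})^{1-p}$ by the constant flux in (1.2). This decreases in $s$, and for $s=4\rho$ it equals $C(p)\rho^{2-p}$ since $\gamma(p-1)=2-p$.

**Step 3.4: points are null.** This will let us ignore vertices. For $x\in\partial D$ and small $r$, choose a cutoff equal to $1$ on $B(x,r)$, supported in $B(x,2r)$, with gradient at most $C/r$. By (3.4) and Hölder,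
$$\mu_D(B(x,r))\le\frac Cr\int_{B(x,2r)}|\nabla u_D|^{p-1}dA\le Cr^{2/p-1}\Big(\int_{B(x,2r)}|\nabla u_D|^p\,dA\Big)^{1-1/p}\to0,$$
so $\mu_D(\{x\})=0$.

**Step 3.5: larger domain, larger function.** We show: if $D\subseteq D'$ then $u_D\le u_{D'}$. We have
$$(u_D-u_{D'})^+\le(u_D-\eta)^++(\eta-u_{D'})^+,$$
and both summands lie in $W_0^{1,p}(D\setminus K)$. This is clear for the first. The second lies in $W_0^{1,p}(D'\setminus K)$ and vanishes off $\operatorname{supp}\eta$, a compact subset of $D$. Multiplying an approximating sequence in $C_0^\infty(D'\setminus K)$ by a function in $C_0^\infty(D)$ equal to $1$ on $\operatorname{supp}\eta$ gives an approximating sequence in $C_0^\infty(D\setminus K)$. By (F4), $(u_D-u_{D'})^+\in W_0^{1,p}(D\setminus K)$, so it is a test function for both equations. By (2.1) its gradient vanishes, hence it is $0$.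

**Step 3.6: where both functions vanish, the larger function has the larger measure.** Heuristically, on a common piece of boundary the larger function has the larger normal derivative. The lemma gives this without any regularity.

**Lemma 1.** Let $U$ be open, $u_1,u_2\in W^{1,p}_{loc}(U)$, $0\le u_1\le u_2$, and $\int\langle a(\nabla u_j),\nabla\varphi\rangle=-\int\varphi\,d\mu_j$ for $\varphi\in C_0^\infty(U)$. Put $\psi_\varepsilon=\min\{(u_2-u_1)/\varepsilon,1\}$, and suppose that $\int\langle a(\nabla u_j),\nabla(\varphi\psi_\varepsilon)\rangle=0$ for all $0\le\varphi\in C_0^\infty(U)$, $\varepsilon>0$, $j=1,2$. Then $\mu_1\le\mu_2$ on $U$.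

*Proof.* Subtract the two identities and expand $\nabla(\varphi\psi_\varepsilon)$:
$$\int\psi_\varepsilon\langle a(\nabla u_2)-a(\nabla u_1),\nabla\varphi\rangle=-\frac1\varepsilon\int_{0<u_2-u_1<\varepsilon}\varphi\,\langle a(\nabla u_2)-a(\nabla u_1),\nabla u_2-\nabla u_1\rangle\le0.$$
As $\varepsilon\to0$, $\psi_\varepsilon\to1_{\{u_2>u_1\}}$ boundedly, and $\nabla u_1=\nabla u_2$ a.e. on $\{u_1=u_2\}$. So $\int\langle a(\nabla u_2)-a(\nabla u_1),\nabla\varphi\rangle\le0$, which says $\int\varphi\,d\mu_1\le\int\varphi\,d\mu_2$. $\square$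

The condition of Lemma 1 says that $\varphi\psi_\varepsilon$ must be admissible in both equations. It holds when $u_2$, and hence $u_1$, vanishes on the relevant boundary, and this must be verified in each application.

## 4. Level curves in polygonal domains

**Definition.** A *polygonal domain* is a bounded component $D\supseteq B(z_0,3\rho)$ of $O=\mathbb C\setminus\bigcup_{P\in\mathcal P}P$, where $\mathcal P$ is a locally finite family of compact convex polygons with nonempty interior, and such that $D$ is simply connected.

For example, four closed rectangles forming a frame give the open square inside it (for suitable $z_0,\rho$). Thin closed rectangles may stick into the square from the frame. A polygon floating freely inside is not allowed, since then $D$ is not simply connected.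

A boundary point of a component of an open set is not in that set, so $\partial D\cap O=\emptyset$. Thus every $x\in\partial D$ lies in some $P\in\mathcal P$, and $P\cap D=\emptyset$. Write $u=u_D$.

**Step 4.1: continuity up to the boundary.** We need genuine boundary values in order to speak of level curves. Let $x\in\partial D$, $x\in P\in\mathcal P$, $B(q,s)\subset P$. Put $L=|q-x|+s$ and $c=\frac s{4L}\le\frac14$. For small $r$ (so that $B(x,r)\cap K=\emptyset$ and $r\le4L$) put $y=x+\frac r{4L}(q-x)$. By convexity $B(y,cr)\subset P$. Also $|y-x|\le r/4$, so $B(y,r/2)\subset B(x,3r/4)$. Let $M(r)=\operatorname{ess\,sup}_{B(x,r)}u$ and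
$$h(z)=\frac{1-(|z-y|/cr)^{-\gamma}}{1-(2c)^\gamma}\quad\text{on }A=\{cr<|z-y|<r/2\},$$
with $h=0$ on $\bar B(y,cr)$ and $h=1$ off $B(y,r/2)$. Then $h$ is Lipschitz, and $p$-harmonic in $A$. Choose $\chi\in C_0^\infty(B(x,r))$ with $0\le\chi\le1$ and $\chi=1$ on $B(y,r/2)$, and let $g=\chi(u-M(r)h)^+$.

Then $g=0$ a.e. off $A$: on $\bar B(y,cr)\subset P$ we have $u=0$ a.e., and on $B(x,r)\setminus B(y,r/2)$ we have $u\le M(r)$ and $h=1$. Since $0\le g\le\chi u\in W_0^{1,p}(D\setminus K)$ by (3.3), (F4) gives $g\in W_0^{1,p}(D\setminus K)$. By (F3) also $g\in W_0^{1,p}(A)$. On $A$, $\chi=1$ and $g=(u-M(r)h)^+$. Testing both equations with $g$ gives $\int_A\langle a(\nabla u)-a(M(r)\nabla h),\nabla g\rangle=0$, so $g=0$ by (2.1). Hence $u\le M(r)h$ on $B(y,r/2)$. If $|z-x|<r/8$ then $|z-y|<3r/8$, so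
$$M(r/8)\le\theta M(r),\qquad\theta=\frac{1-(8c/3)^\gamma}{1-(2c)^\gamma}<1,$$
with $\theta$ independent of $r$. Iterating, $M(r)\to0$ as $r\to0$.

So $u$ is continuous on $\bar D$ near $\partial D$ and vanishes on $\partial D$. By Step 3.5, $u_{B(z_0,3\rho)}\le u\le1$, so $u$ is continuous with value $1$ at $\partial K$. Since $0<u<1$ in the connected set $D\setminus K$, the set $\{u=s\}$ is a nonempty compact subset of $D\setminus K$ for every $0<s<1$.

**Step 4.2: no critical points.** The flux computation requires each level set to be a single smooth curve. We get this by counting indices.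

**Lemma 2.** $\nabla u\ne0$ in $D\setminus K$. For every $s\in(0,1)$, $\{u=s\}$ is one smooth Jordan curve $J_s$ with $K\subset\operatorname{int}J_s\subset D$. We have $u>s$ in $\operatorname{int}J_s\setminus K$ and $u<s$ in $D\setminus\overline{\operatorname{int}J_s}$. On $J_s$, $\nabla u=|\nabla u|\mathbf N$ with $\mathbf N$ the inner normal.

*Proof.* The complex gradient $F=u_x-iu_y$ is not constant. Otherwise $u$ is affine on $D\setminus K$ with value $1$ on the circle $\partial K$, so $u\equiv1$, a contradiction. By (F2) the critical points of $u$ in $D\setminus K$ are isolated, hence countable. So all but countably many $s\in(0,1)$ are regular values.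

Let $s$ be regular. By (F1), $u$ is smooth near $\{u=s\}$, which is compact and nonempty, so it is a finite disjoint union of smooth Jordan curves. Let $J$ be one of them. As $D$ is simply connected, $\operatorname{int}J\subset D$. If $\operatorname{int}J\cap K=\emptyset$, the maximum principle gives $u\equiv s$ in $\operatorname{int}J$, so $\nabla u=0$ on $J$, a contradiction. So $\operatorname{int}J$ meets the connected set $K$, which is disjoint from $J$, and $K\subset\operatorname{int}J$. If there were two such curves, they would be disjoint with $K$ inside both, hence nested. The region between them lies in $D\setminus K$ and has $u=s$ on its boundary, so $u\equiv s$ there, again a contradiction. Thus $\{u=s\}=J_s$ is one curve.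

The boundary values of $u$ on $\operatorname{int}J_s\setminus K$ are $1$ and $s$, so $u\ge s$ there. On $D\setminus\overline{\operatorname{int}J_s}$ they are $0$ and $s$, so $u\le s$ there. The inequalities are strict because $\{u=s\}=J_s$. So $\nabla u$, which is nonzero and normal on $J_s$, points along $\mathbf N$.

Now let $s<t$ be regular and $W=\{s<u<t\}=\operatorname{int}J_s\setminus\overline{\operatorname{int}J_t}$. With $\mathbf T$ the positively oriented unit tangent, $\mathbf N=i\mathbf T$. By the Umlaufsatz $\mathbf N$ has winding number $1$ along each of $J_s,J_t$, and so has $\nabla u=|\nabla u|\mathbf N$, read as the complex number $u_x+iu_y$. Hence $F=\overline{\nabla u}$ has winding number $-1$ along each. The sum of the local indices of $F$ at its zeros in $W$ is $-1-(-1)=0$, and every index is at least $1$. So $F\ne0$ in $W$. Letting $s\to0$ and $t\to1$ through regular values, $F\ne0$ in $D\setminus K$. So every value is regular, and the first part of the proof applies to every $s\in(0,1)$. $\square$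

## 5. The flux identity $\Phi'=2\pi\gamma$

For $0<t<1$ put $\Phi_D(t)=\int_{\{u=t\}}|\nabla u|\,ds$. The formula (1.2) for discs extends as follows.

**Proposition 3.** Let $D$ be a polygonal domain. Then $\Phi_D(t)-\Phi_D(s)=2\pi\gamma(t-s)$ for $0<s<t<1$, and $\Phi_D(0+):=\lim_{t\to0}\Phi_D(t)\le C(p)$.

**Step 5.1: the Laplacian in terms of curvature.** The aim is to express $\Delta u$ on a level curve by the curvature of the curve. By Lemma 2 and (F1), $u$ is smooth in $D\setminus K$, and by (1.3) the equation reads $\Delta u+(p-2)u_{nn}=0$. With a unit vector $\tau\perp n$ we have $u_{nn}=\Delta u-u_{\tau\tau}$. Hence $(p-1)\Delta u=-(2-p)u_{\tau\tau}$, that is, $\Delta u=-\gamma u_{\tau\tau}$. Parametrize $J_t$ counterclockwise by arc length, with $\mathbf T'=\kappa\mathbf N$. Differentiating $\langle\nabla u,\mathbf T\rangle=0$ along the curve gives $u_{\tau\tau}+\kappa\langle\nabla u,\mathbf N\rangle=0$, so $u_{\tau\tau}=-\kappa|\nabla u|$ and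
$$\Delta u=\gamma\kappa|\nabla u|\quad\text{on }J_t.\tag{5.1}$$

**Step 5.2: integration.** The aim is the identity. On the region $\{s<u<t\}$ the outward normal derivative of $u$ is $|\nabla u|$ on the inner curve $J_t$ and $-|\nabla u|$ on the outer curve $J_s$. The divergence theorem, the coarea formula, (5.1) and the Umlaufsatz give
$$\Phi_D(t)-\Phi_D(s)=\int_{s<u<t}\Delta u\,dA=\int_s^t\int_{J_q}\frac{\Delta u}{|\nabla u|}\,ds\,dq=\int_s^t\gamma\int_{J_q}\kappa\,ds\,dq=2\pi\gamma(t-s).$$
In particular $\Phi_D$ is increasing, so the limit $\Phi_D(0+)$ exists and is at most every $\Phi_D(t)$.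

**Step 5.3: a bound near $K$.** It remains to bound an average of $\Phi_D$ near the fixed disc $K$, where the domain plays no role. Choose $R\ge3\rho$ with $D\subset B(z_0,R)$. For $|z-z_0|\ge\rho$ we have $u\le u_{B(z_0,R)}\le(|z-z_0|/\rho)^{-\gamma}$, by (3.2) and the inequality $\frac{x-b}{1-b}\le x$ for $x\le1$, $0<b<1$. Hence $\{2^{-\gamma}<u<1\}\subseteq\{\rho<|z-z_0|<2\rho\}$.

For $\rho<|z-z_0|<2\rho$ put $d=|z-z_0|-\rho<\rho$. Then $B(z,d)\subset B(z_0,3\rho)\setminus K$, and its points have distance less than $\rho+2d$ from $z_0$. Since $1-x^{-\gamma}\le\gamma(x-1)$ for $x\ge1$, there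
$$0\le1-u\le1-u_{B(z_0,3\rho)}\le\frac{\gamma}{1-3^{-\gamma}}\cdot\frac{2d}\rho .$$
By (F1), $|\nabla u(z)|\le C(p)d^{-1}\cdot d/\rho=C(p)/\rho$. By monotonicity of $\Phi_D$ and the coarea formula,
$$(1-2^{-\gamma})\Phi_D(0+)\le\int_{2^{-\gamma}}^1\Phi_D(t)\,dt=\int_{2^{-\gamma}<u<1}|\nabla u|^2\,dA\le C(p)\rho^{-2}\cdot4\pi\rho^2.$$
This proves Proposition 3. $\square$

The sign of $\gamma$ matters. Since $\Phi_D$ increases with $t$, control near $K$ is inherited at the boundary.

## 6. Density and gradient at a polygonal boundary

Let $X$ be the set of vertices of polygons in $\mathcal P$ together with the intersection points of two edges lying on different lines. By local finiteness $X\cap\bar D$ is finite.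

**Step 6.1: local structure.** We show that near $x\in\partial D\setminus X$ the domain is a half-disc. The point $x$ lies in no $\operatorname{int}P$, since $P\cap D=\emptyset$. So every $P\in\mathcal P$ containing $x$ (there is at least one) has $x$ in the relative interior of an edge, and all these edges lie on one line. For small $\delta$, each such $P\cap B(x,\delta)$ is one of two closed half-discs, and no other $P$ meets $B(x,\delta)$. Both half-discs cannot occur, since $x\in\bar O$. Hence $O\cap B(x,\delta)$ is an open half-disc. It is connected and meets the component $D$ of $O$, so it equals $D\cap B(x,\delta)$. Take $\delta$ with $B(x,\delta)\cap K=\emptyset$ and coordinates with $D\cap B(x,\delta)=B^+=\{x_2>0\}\cap B(x,\delta)$. Let $\mathcal R$ be reflection in $\{x_2=0\}$.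

**Step 6.2: reflection.** This gives $C^1$ regularity up to the boundary. Let $\tilde u=u-u\circ\mathcal R\in W^{1,p}(B(x,\delta))$. For $\varphi\in C_0^\infty(B(x,\delta))$, changing variables on the lower half,
$$\int\langle a(\nabla\tilde u),\nabla\varphi\rangle\,dA=\int_{B^+}\langle a(\nabla u),\nabla(\varphi-\varphi\circ\mathcal R)\rangle\,dA=0,$$
since $\varphi-\varphi\circ\mathcal R$ vanishes on $\{x_2=0\}$, so its restriction to $B^+$ lies in $W_0^{1,p}(B^+)$ by (F3). So $\tilde u$ is $p$-harmonic, hence $C^1$, in $B(x,\delta)$. Therefore $u$ is $C^1$ from the $D$-side up to $\partial D\setminus X$. There $u_{x_1}=0$, and $u_{x_2}=|\nabla u|\ge0$ because $u>0$ in $B^+$.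

**Step 6.3: density.** This identifies $\mu_D$. The field $a(\nabla\tilde u)$ is continuous and weakly divergence free. Its mollifications are smooth, divergence free and converge locally uniformly. Applying Gauss–Green on $B^+$ to the mollifications and passing to the limit, for $\varphi\in C_0^\infty(B(x,\delta))$,
$$-\int\varphi\,d\mu_D=\int_{B^+}\langle a(\nabla u),\nabla\varphi\rangle\,dA=-\int_{\{x_2=0\}}\varphi|\nabla u|^{p-1}\,dx_1.$$
So $d\mu_D=|\nabla u|^{p-1}ds$ on $\partial D\setminus X$, and $\mu_D(X)=0$ by Step 3.4.

**Step 6.4: the $L^1$ bound on the gradient.** We claim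
$$\int_{\partial D\setminus X}|\nabla u|\,ds\le\Phi_D(0+).\tag{6.1}$$
The set $\{x\in\partial D\setminus X:\nabla u(x)\ne0\}$ is relatively open in $\partial D\setminus X$. So the left side is the supremum of $\sum_k\int_{I_k}|\nabla u|\,ds$ over finite families of disjoint compact segments $I_k$ in this set, each so short that in local coordinates $u_{x_2}\ge c>0$ on a rectangle $I_k\times[0,h]$, with $(0,h]$ on the $D$-side. Fix such a family, with common $c$ and $h$. For $h$ small the rectangles are disjoint. For $0<t<ch$ and $x_1\in I_k$, the function $u(x_1,\cdot)$ increases strictly from $0$ to a value at least $ch$. So $\{u=t\}$ contains the graph over $I_k$ of a function $g_t$ with values in $(0,h)$, $g_t\le t/c$, which is $C^1$ by the implicit function theorem. Arc length on a graph is at least $dx_1$, hence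
$$\Phi_D(t)\ge\sum_k\int_{I_k}|\nabla u|(x_1,g_t(x_1))\,dx_1\to\sum_k\int_{I_k}|\nabla u|\,ds\qquad(t\to0).$$

**Step 6.5: Hölder.** Now the two exponents are compared. For Borel $T\subseteq\partial D$, Hölder with exponents $\frac1{p-1},\frac1{2-p}$, (6.1) and Proposition 3 give, with $\ell$ denoting length,
$$\mu_D(T)=\int_{T\setminus X}|\nabla u|^{p-1}ds\le\Phi_D(0+)^{p-1}\,\ell(T)^{2-p}\le C(p)\,\ell(T)^{2-p}.\tag{6.2}$$
The constant does not depend on $D$. For $p\ge2$ this step gives nothing, since the exponent $p-1$ of the gradient is no longer below $1$.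

## 7. Replacing the boundary inside a cover by sides of squares: proof of Theorem A

**Where direct approximation stops.** The sensible plan is to approximate $\Omega$ from inside by polygonal $\Omega_n$, apply (6.2) with $T=\partial\Omega_n\cap G$ for a cover $G$ of $E$ by discs, and let $n\to\infty$. This stops at $\ell(\partial\Omega_n\cap G)$, since a disc of radius $r$ may contain an arbitrarily long piece of polygonal boundary. For instance, take an open square and remove $m$ disjoint thin closed rectangles of height $r/2$, standing on an interval of length $r$ of the bottom side. The domain stays simply connected, and the rectangles lie in the disc of radius $r$ about the midpoint of the interval, because $\sqrt{(r/2)^2+(r/2)^2}<r$. The boundary length in this disc is at least $m\cdot2\cdot\frac r2=mr$. So (6.2) yields no better than $(mr)^{2-p}$, while Theorem A asks for $r^{2-p}$.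

The remedy is to change the domain before applying (6.2). Remove from $\Omega_n$ a set $S$ of squares covering $G$. In the smaller domain $D$ the boundary inside $S$ consists only of sides of squares, of total length controlled by the cover. Off $S$ the measure has decreased, by Lemma 1, while the total mass has increased, by (3.5). So the mass in $S$ has increased, and an upper bound for $\mu_D(S)$ bounds $\mu_{\Omega_n}(G)$.

**Step 7.1: reduction to finitely many discs.** It suffices to show: if $G=\bigcup_{i=1}^mB(z_i,r_i)$ with each disc meeting $\partial\Omega$, and $\sigma=\sum r_i$, then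
$$\mu_\Omega(G)\le C(p)\sigma^{2-p}.\tag{7.1}$$
Given this, take a countable cover of $E$ by discs, discard those missing $\partial\Omega$, use continuity of $\mu_\Omega$ along the increasing finite subunions, and take the infimum over covers.

**Step 7.2: large covers.** If $\sigma\ge\rho/4$, total mass is enough. By (3.5), $\mu_\Omega(\partial\Omega)=\mathrm{cap}(\Omega)\le\mathrm{cap}(B(z_0,4\rho))=C(p)\rho^{2-p}\le C(p)\sigma^{2-p}$. From now on $\sigma<\rho/4$.

**Step 7.3: the polygonal domains.** We construct $\Omega_n$ and $D$. Let $S_i$ be a closed square with center $z_i$ and side $2r_i$, and $S=\bigcup S_i\supseteq G$. Since $B(z_i,r_i)$ contains a point of $\partial\Omega$, which has distance at least $4\rho$ from $z_0$, and $r_i<\rho/4$, the distance of $S_i$ from $z_0$ is at least $4\rho-(1+\sqrt2)\rho/4>3\rho$. Let $\mathcal G_n$ be the closed grid squares of side $2^{-n}$, with $\sqrt2\,2^{-n}<\rho$, and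
$$O_n'=\mathbb C\setminus\bigcup\{Q\in\mathcal G_n:Q\not\subseteq\Omega\}\subseteq\Omega,\qquad O_n=O_n'\setminus S.$$
A square $Q\in\mathcal G_n$ meeting $B(z_0,3\rho)$ lies in $B(z_0,4\rho)\subset\Omega$, so $B(z_0,3\rho)\subset O_n$. Let $\Omega_n$ and $D=D_n$ be the components of $O_n'$ and $O_n$ containing $K$. Both are bounded and contain $B(z_0,3\rho)$, and $D$ is a component of $\Omega_n\setminus S$.

For both to be polygonal domains only simple connectivity must be checked. The complement of $O_n$ in the sphere is the union of $\hat{\mathbb C}\setminus\Omega$, which is connected because $\Omega$ is simply connected, with the squares $Q\not\subseteq\Omega$ and the $S_i$. Each of these squares is connected and meets $\hat{\mathbb C}\setminus\Omega$; for $S_i$ this holds because $B(z_i,r_i)$ meets $\partial\Omega$. So $\hat{\mathbb C}\setminus O_n$ is connected. The complement of $D$ is the union of this set and the closures $\bar V$ of the other components $V$ of $O_n$. Each $\bar V$ is connected and meets $\hat{\mathbb C}\setminus O_n$, since $\emptyset\ne\partial V\subset\hat{\mathbb C}\setminus O_n$.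 So $\hat{\mathbb C}\setminus D$ is connected and $D$ is simply connected. The same argument without the $S_i$ applies to $\Omega_n$.

**Step 7.4: $\mu_D\le\mu_{\Omega_n}$ off $S$.** We apply Lemma 1 with $U=\mathbb C\setminus(S\cup K)$, $u_1=u_D\le u_2=u_{\Omega_n}$ (Step 3.5), and must check its two identities. Let $0\le\varphi\in C_0^\infty(U)$. Then $0\le\varphi\psi_\varepsilon\le\varphi u_{\Omega_n}/\varepsilon\in W_0^{1,p}(\Omega_n\setminus K)$ by (3.3), so $\varphi\psi_\varepsilon\in W_0^{1,p}(\Omega_n\setminus K)$ by (F4), and the identity for $j=2$ is (3.1).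

For $j=1$ take $g_k\in C_0^\infty(\Omega_n\setminus K)$ with $g_k\to\varphi\psi_\varepsilon$ in $W^{1,p}$, and a bounded $\chi\in C^\infty(\mathbb C)$ with bounded gradient, $\chi=0$ near $S$ and $\chi=1$ on $\operatorname{supp}\varphi$. The support of $\chi g_k$ is a compact subset of $(\Omega_n\setminus S)\setminus K$, and $1_D$ is locally constant on $\Omega_n\setminus S$ because $D$ is a component. So $1_D\chi g_k\in C_0^\infty(D\setminus K)$. These functions converge in $W^{1,p}$ to $1_D\varphi\psi_\varepsilon$, which therefore lies in $W_0^{1,p}(D\setminus K)$. Its gradient is $1_D\nabla(\varphi\psi_\varepsilon)$. As $\nabla u_D=0$ a.e. off $D$, (3.1) gives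
$$\int\langle a(\nabla u_D),\nabla(\varphi\psi_\varepsilon)\rangle=\int\langle a(\nabla u_D),\nabla(1_D\varphi\psi_\varepsilon)\rangle=0.$$
So $\mu_D\le\mu_{\Omega_n}$ on $U$. Neither measure charges $K$, so the inequality holds on $\mathbb C\setminus S$.

**Step 7.5: the estimate for $\Omega_n$.** Now we combine. By (3.5), $\mu_D(\mathbb C)=\mathrm{cap}(D)\ge\mathrm{cap}(\Omega_n)=\mu_{\Omega_n}(\mathbb C)$. Hence
$$\mu_D(S)=\mu_D(\mathbb C)-\mu_D(\mathbb C\setminus S)\ge\mu_{\Omega_n}(\mathbb C)-\mu_{\Omega_n}(\mathbb C\setminus S)=\mu_{\Omega_n}(S)\ge\mu_{\Omega_n}(G).$$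
Since $D\cap S_i=\emptyset$, also $\partial D\cap\operatorname{int}S_i=\emptyset$, so $\partial D\cap S\subseteq\bigcup\partial S_i$ has length at most $8\sigma$. By (6.2),
$$\mu_{\Omega_n}(G)\le\mu_D(\partial D\cap S)\le C(p)\sigma^{2-p}.\tag{7.2}$$

**Step 7.6: the limit $n\to\infty$.** We pass from $\Omega_n$ to $\Omega$. Each compact subset of $\Omega$ lies in $\Omega_n$ for large $n$. Indeed, enlarge it to a connected compact $L\subset\Omega$ containing $K$. When $\sqrt2\,2^{-n}$ is less than the distance from $L$ to $\mathbb C\setminus\Omega$, no $Q\not\subseteq\Omega$ meets $L$. So $L\subset O_n'$, and $L\subset\Omega_n$ by connectedness.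

The functions $u_{\Omega_n}$ are competitors for $\Omega$, so $\mathrm{cap}(\Omega)\le\mathrm{cap}(\Omega_n)$. Approximate $u_\Omega-\eta$ in $W^{1,p}$ by $w_k\in C_0^\infty(\Omega\setminus K)$. For fixed $k$ and large $n$, $w_k\in C_0^\infty(\Omega_n\setminus K)$, so $\mathrm{cap}(\Omega_n)\le\int|\nabla(\eta+w_k)|^p$. Letting first $n\to\infty$ and then $k\to\infty$, $\mathrm{cap}(\Omega_n)\to\mathrm{cap}(\Omega)$. Since $\frac12(u_{\Omega_n}+u_\Omega)$ is a competitor for $\Omega$, we have $\|\frac12(\nabla u_{\Omega_n}+\nabla u_\Omega)\|_p\ge\|\nabla u_\Omega\|_p$, while $\|\nabla u_{\Omega_n}\|_p\to\|\nabla u_\Omega\|_p$. Uniform convexity of $L^p$ gives $\nabla u_{\Omega_n}\to\nabla u_\Omega$ in $L^p$.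

Next, $|a(\xi)-a(\xi')|\le C|\xi-\xi'|^{p-1}$. To see this let $|\xi|\ge|\xi'|$. If $|\xi-\xi'|\ge|\xi|/2$, the left side is at most $2|\xi|^{p-1}\le2^p|\xi-\xi'|^{p-1}$. If $|\xi-\xi'|<|\xi|/2$, the segment from $\xi'$ to $\xi$ stays outside $B(0,|\xi|/2)$, where $|Da|\le C(|\xi|/2)^{p-2}\le C|\xi-\xi'|^{p-2}$, and we integrate along the segment. Hence $a(\nabla u_{\Omega_n})\to a(\nabla u_\Omega)$ in $L^{p/(p-1)}$, and by (3.4) $\int\varphi\,d\mu_{\Omega_n}\to\int\varphi\,d\mu_\Omega$ for $\varphi\in C_0^\infty(\mathbb C\setminus K)$. The set $G\subset\mathbb C\setminus K$ is open. For $\varphi\in C_0^\infty(G)$ with $0\le\varphi\le1$ we get $\int\varphi\,d\mu_\Omega\le\liminf\mu_{\Omega_n}(G)$, and the supremum over $\varphi$ gives $\mu_\Omega(G)\le\liminf\mu_{\Omega_n}(G)\le C(p)\sigma^{2-p}$ by (7.2). This is (7.1), and Theorem A is proved. $\square$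

## 8. Domination of $\hat\mu$ by $\mu_\Omega$: proof of Theorem B

**Step 8.1: a collar of $\partial\Omega$ inside $N$.** We need a region on which $\hat u$ and $u_\Omega$ can be compared. Let $f:\{|\zeta|<1\}\to\Omega$ be conformal. As $\Omega\setminus N=\bar\Omega\setminus N$ is a compact subset of $\Omega$, choose $\rho_1<1$ with $f(\{\rho_1\le|\zeta|<1\})\subset N$ and $K\subset f(\{|\zeta|<\rho_1\})$. Put $K_1=f(\{|\zeta|\le\rho_1\})$, $V=\Omega\setminus K_1=f(\{\rho_1<|\zeta|<1\})$, $\Gamma=f(\{|\zeta|=\rho_1\})$ and
$$\kappa=\max_\Gamma\hat u\big/\min_\Gamma u_\Omega<\infty,$$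
where $u_\Omega>0$ on $\Gamma$ by Step 3.1. Since $\bar V\subset V\cup\Gamma\cup\partial\Omega\subset N$ is compact, there is $\zeta_0\in C_0^\infty(N)$ with $0\le\zeta_0\le1$ and $\zeta_0=1$ near $\bar V$. As $\zeta\hat u\in W_0^{1,p}(\Omega)$ for all $\zeta\in C_0^\infty(N)$, we have $\hat u\in W^{1,p}_{loc}(N)$, $\nabla\hat u=0$ a.e. on $N\setminus\Omega$, and $a(\nabla\hat u)\in L^{p/(p-1)}(V)$. By density
$$\int\langle a(\nabla\hat u),\nabla g\rangle\,dA=0\quad\text{for all }g\in W_0^{1,p}(V).\tag{8.1}$$
The same holds for $\kappa u_\Omega$, since $V\subset\Omega\setminus K$ and $a(\kappa\xi)=\kappa^{p-1}a(\xi)$.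

**Step 8.2: $\hat u\le\kappa u_\Omega$ in $V$.** The inequality holds on $\Gamma$ by the choice of $\kappa$, and both functions vanish on $\partial\Omega$. What needs care is the admissibility of the test function. Let $\varepsilon>0$ and $h=(\zeta_0\hat u-\kappa u_\Omega-\varepsilon)^+\in W^{1,p}(\mathbb C)$. Then $0\le h\le\zeta_0\hat u\in W_0^{1,p}(\Omega)$. By continuity, and since $\zeta_0=1$ near $\Gamma$ and $\hat u\le\kappa u_\Omega$ on $\Gamma$, there is $\delta>0$ with $\rho_1+\delta<1$ and $h=0$ on $f(\{\rho_1\le|\zeta|\le\rho_1+\delta\})$. Choose $\chi,\chi'\in C^\infty(\mathbb C)$ with values in $[0,1]$ and bounded gradients, both vanishing on a neighborhood of $K_1$, with $\chi=1$ off $f(\{|\zeta|\le\rho_1+\delta\})$ and $\chi'=1$ on $\operatorname{supp}\chi$.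

Then $g:=\chi h=1_Vh\in W^{1,p}(\mathbb C)$: on $K_1$ we have $\chi=0$, in $V$ we have $h=0$ wherever $\chi\ne1$, and off $\Omega$ we have $h=0$. As $0\le g\le\zeta_0\hat u$, (F4) gives $g\in W_0^{1,p}(\Omega)$. If $C_0^\infty(\Omega)\ni g_k\to g$, then $\chi'g_k\in C_0^\infty(V)$ and $\chi'g_k\to\chi'g=g$. Thus $g\in W_0^{1,p}(V)$. On $V$, $\zeta_0=1$ and $g=(\hat u-\kappa u_\Omega-\varepsilon)^+$. Testing both equations, $\int_V\langle a(\nabla\hat u)-a(\kappa\nabla u_\Omega),\nabla g\rangle=0$, so $\nabla g=0$ and $g=0$ by (2.1). Let $\varepsilon\to0$.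

**Step 8.3: $\hat\mu\le\kappa^{p-1}\mu_\Omega$.** This carries Theorem A over to $\hat\mu$. Apply Lemma 1 with $U=N\setminus K_1$, which is open, contains $\partial\Omega$, and satisfies $U\cap\Omega=V$ and $U\cap K=\emptyset$. Take $u_1=\hat u$ and $u_2=\kappa u_\Omega$, whose measures are $\hat\mu$ and $\kappa^{p-1}\mu_\Omega$ by (1.1) and (3.4). We have $u_1\le u_2$ in $V$, and both vanish on $U\setminus\Omega$. For $0\le\varphi\in C_0^\infty(U)$, by (3.3), $0\le\varphi\psi_\varepsilon\le\kappa\varphi u_\Omega/\varepsilon\in W_0^{1,p}(\Omega)$, so $\varphi\psi_\varepsilon\in W_0^{1,p}(\Omega)$ by (F4). Since $\operatorname{supp}\varphi$ is disjoint from $K_1$, multiplying an approximating sequence by a smooth cutoff that vanishes near $K_1$ and equals $1$ on $\operatorname{supp}\varphi$ shows $\varphi\psi_\varepsilon\in W_0^{1,p}(V)$. So both identities required in Lemma 1 follow from (8.1) and its analog for $\kappa u_\Omega$, because $\nabla u_1=\nabla u_2=0$ a.e. on $U\setminus V$. As both measures are supported on $\partial\Omega\subset U$, $\hat\mu\le\kappa^{p-1}\mu_\Omega$.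

With Theorem A, $\hat\mu(E)\le C\,H^1_\infty(E)^{2-p}\le C\,H^1(E)^{2-p}$ for Borel $E\subseteq\partial\Omega$. Hence $\hat\mu\ll H^1$.

**Step 8.4: $\hat\mu\ne0$.** Without this, singularity could hold trivially. Let $x$ be a boundary point of the unbounded component of $\mathbb C\setminus\bar\Omega$. Then $x\in\bar\Omega$, and $x\notin\Omega$ since $\Omega$ is open and disjoint from that component. So $x\in\partial\Omega\subset N$. If $\hat\mu=0$, then by (1.1) $\hat u$ would be a nonnegative weak solution in a disc about $x$, vanishing on a nonempty open set and positive at the points of $\Omega$ in that disc. This contradicts the strong maximum principle.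

**Step 8.5: the answer.** Let $A>0$. For $r<10^{-6}$ we have $\log\log\log(1/r)>0$, so $\lambda(r,A)\ge r$ and $H^{\lambda(\cdot,A)}\ge H^1$. If $E\subset\partial\Omega$ is Borel with $H^{\lambda(\cdot,A)}(E)=0$, then $H^1(E)=0$, so $\hat\mu(E)=0<\hat\mu(\partial\Omega)$. Thus $\hat\mu$ is not mutually singular with respect to $H^{\lambda(\cdot,A)}$, for any $A>0$, any $\Omega$, any $\hat u$ and any $p\in(1,2)$. The same inequality with $A\ge0$ gives $\hat\mu\ll H^{\lambda(\cdot,A)}$ for every $A\ge0$. Theorem B is proved, and the analog of Makarov's sharpness result fails for every $1<p<2$. $\square$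

## 9. Upper densities and the classification of gauges: proof of Theorem C

**Step 9.1: the weak-type bound.** The aim is part (1): points of large upper density carry little mass. Let $\mu=\mu_\Omega$ and $F_\Lambda=\{z\in\partial\Omega:\sup_{r>0}\mu(B(z,r))/r>\Lambda\}$. For each $r$ the function $z\mapsto\mu(B(z,r))$ is lower semicontinuous, so $F_\Lambda$ is relatively open in $\partial\Omega$, in particular Borel. We may assume $F_\Lambda\ne\emptyset$. For $z\in F_\Lambda$ choose $r_z$ with $\mu(B(z,r_z))>\Lambda r_z$, so $r_z\le\mu(\partial\Omega)/\Lambda$. By the $5r$-covering lemma there are countably many disjoint discs $B_i=B(z_i,r_i)$ of this type with $F_\Lambda\subseteq\bigcup B(z_i,5r_i)$. Put $\sigma=\sum r_i\le\mu(\partial\Omega)/\Lambda<\infty$. Theorem A, applied to $\partial\Omega\cap\bigcup B_i$, gives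
$$\Lambda\sigma\le\sum_i\mu(B_i)=\mu\Big(\bigcup_iB_i\Big)\le C(p)\sigma^{2-p}.$$
So $\sigma^{p-1}\le C(p)/\Lambda$, that is, $\sigma\le C(p)\Lambda^{-1/(p-1)}$. Theorem A again gives
$$\mu(F_\Lambda)\le C(p)(5\sigma)^{2-p}\le C(p)\Lambda^{-(2-p)/(p-1)}.$$
Letting $\Lambda\to\infty$, $\sup_r\mu(B(z,r))/r<\infty$ for $\mu$-a.e. $z$. Since $\hat\mu\le\kappa^{p-1}\mu$ by Step 8.3, this supremum is finite for $\hat\mu$-a.e. $z$, and $\limsup_{r\to0}\hat\mu(B(z,r))/r<\infty$ there.

**Step 9.2: gauges not smaller than length.** The aim is the "if" half of part (2). If $\liminf_{r\to0}\lambda(r)/r>0$, then $\lambda(r)\ge cr$ for small $r$ and some $c>0$. So $H^\lambda\ge cH^1$, and $\hat\mu\ll H^\lambda$ by Theorem B.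

**Step 9.3: gauges smaller than length along a sequence.** The aim is the counterexample for all other gauges, and it is the disc of Section 1. Let $\liminf_{r\to0}\lambda(r)/r=0$. Take $\Omega$ the unit disc, $N=\{\frac12<|z|<2\}$ and $\hat u=|z|^{-\gamma}-1$ in $\Omega\cap N$. This is positive and $p$-harmonic. For $\zeta\in C_0^\infty(N)$ the function $\zeta\hat u$, extended by $0$, is Lipschitz with bounded support and vanishes off $\Omega$, so $\zeta\hat u\in W_0^{1,p}(\Omega)$ by (F3). By Section 1, $d\hat\mu=\gamma^{p-1}ds$ on the unit circle. Choose $r_k\to0$ with $r_k\le 1$ and $\lambda(r_k)/r_k\to0$. The circle is covered by at most $2\pi/r_k+1\le10/r_k$ discs of radius $r_k$, so $H^\lambda(\partial\Omega)\le\lim_k10\lambda(r_k)/r_k=0$. With $E=\partial\Omega$, $\hat\mu$ is mutually singular with respect to $H^\lambda$. As $\hat\mu\ne0$, it is not absolutely continuous with respect to $H^\lambda$. Theorem C is proved. $\square$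

In particular, within the family $\lambda(\cdot,A)$ the absolute continuity in Theorem 1(b) holds exactly for $A\ge0$. It holds for $A\ge0$ by Theorem B, and for $A<0$ it already fails for the disc, since then $\lambda(r,A)/r\to0$.
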